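# A variety that becomes 3-permutable once a majority operation is added

## 1. The variety $\mathscr L_k$: a grid of operations without its diagonal

Fix an integer $k\ge 3$ and put $K=\{1,\dots,k\}$. Everything in this talk turns on one finite list of operations and identities.

**Definition ($\mathscr L_k$).** The variety $\mathscr L_k$ has the basic operations

- $s_{ij}$, 4-ary, for $i\neq j$ in $K$;
- $c_i$, ternary, for $i\in K$; and $r_j$, binary, for $j\in K$;
- $d$ and $q$, unary; and $Q_1,Q_2$, both $k$-ary;

and the identities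
$$s_{ij}(x,y,y,z)=c_i(x,y,z), \tag{1}$$
$$s_{ij}(x,x,z,z)=r_j(x,z), \tag{2}$$
$$Q_1(c_1(x,y,z),\dots,c_k(x,y,z))=x,\qquad Q_2(c_1(x,y,z),\dots,c_k(x,y,z))=z, \tag{3}$$
$$Q_1(w,\dots,w)=Q_2(w,\dots,w)=q(w), \tag{4}$$
$$c_i(x,x,x)=r_j(x,x)=d(x). \tag{5}$$

Place $s_{ij}$ in row $i$ and column $j$ of a $k\times k$ grid. For $k=3$:
$$\begin{array}{ccc} \cdot & s_{12} & s_{13}\\ s_{21} & \cdot & s_{23}\\ s_{31} & s_{32} & \cdot\end{array}$$
On inputs of the form $(x,y,y,z)$ an entry depends only on its row: it gives $c_i$. On inputs of the form $(x,x,z,z)$ it depends only on its column: it gives $r_j$. The diagonal is empty. The operations $Q_1,Q_2$ are decoders: given the full list of row values $c_1,\dots,c_k$ they recover $x$ and $z$, and on a constant list they cannot be told apart. Identity (5) is forced up to naming: on $(x,x,x,x)$ both (1) and (2) apply, so $c_i(x,x,x)=r_j(x,x)$ whenever $i\ne j$.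

What is this for? Let $\mathscr M$ be the variety with a single ternary operation $m$ and the majority identities
$$m(x,x,y)=m(x,y,x)=m(y,x,x)=x .$$
The paper "On the Use of Majority for Investigating Primeness of 3-Permutability" (http://www.math.u-szeged.hu/~zadori/publications/publ33.pdf) is the source of the following conjecture: *there exists a non-locally finite non-3-permutable variety $\mathscr L$ such that $\mathscr L\lor\mathscr M$ is 3-permutable.* We shall prove it, with $\mathscr L=\mathscr L_3$. In plain words: adding a majority operation, with no identity tying it to the old operations, can produce 3-permutability out of a variety that does not have it. The empty diagonal keeps $\mathscr L_3$ from being 3-permutable, and the majority operation fills it in.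

## 2. Permutability, joins, and the statements

**Definition ($n$-permutability).** A variety is $n$-permutable if $\alpha\circ\beta\circ\alpha\circ\cdots=\beta\circ\alpha\circ\beta\circ\cdots$ ($n$ factors on each side) for any congruences $\alpha,\beta$ of any of its algebras. Here $u\mathrel{(\alpha\circ\beta)}w$ means that $u\mathrel\alpha v\mathrel\beta w$ for some $v$.

**Hagemann–Mitschke theorem.** A variety is $n$-permutable if and only if it has ternary terms $p_1,\dots,p_{n-1}$ satisfying
$$x=p_1(x,y,y),\qquad p_i(x,x,y)=p_{i+1}(x,y,y)\ (1\le i<n-1),\qquad p_{n-1}(x,x,y)=y. \tag{6}$$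

For example, groups are 2-permutable by $p_1(x,y,z)=xy^{-1}z$. Also, $n$-permutability implies $(n+1)$-permutability: add $p_n(x,y,z)=z$ to the list. Then $p_{n-1}(x,x,y)=y=p_n(x,y,y)$ and $p_n(x,x,y)=y$.

For $n=3$ it is convenient to use four variables. A variety is 3-permutable if and only if it has 4-ary terms $P_1,P_2$ with
$$P_1(x,y,y,z)=x,\qquad P_2(x,y,y,z)=z,\qquad P_1(x,x,z,z)=P_2(x,x,z,z). \tag{7}$$
Given $P_1,P_2$, put $p_1(x,y,z)=P_1(x,y,z,z)$ and $p_2(x,y,z)=P_2(x,x,y,z)$. Then $p_1(x,y,y)=P_1(x,y,y,y)=x$, next $p_1(x,x,y)=P_1(x,x,y,y)=P_2(x,x,y,y)=p_2(x,y,y)$, and $p_2(x,x,y)=P_2(x,x,x,y)=y$. Conversely, given $p_1,p_2$, put $P_1(x_1,x_2,x_3,x_4)=p_1(x_1,x_2,x_3)$ and $P_2(x_1,x_2,x_3,x_4)=p_2(x_2,x_3,x_4)$. Then $P_1(x,y,y,z)=p_1(x,y,y)=x$, $P_2(x,y,y,z)=p_2(y,y,z)=z$, and $P_1(x,x,z,z)=p_1(x,x,z)=p_2(x,z,z)=P_2(x,x,z,z)$. The two input patterns in (7) are exactly the patterns in (1) and (2).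

**Joins.** A variety $\mathscr V$ is interpretable in $\mathscr W$ if each operation symbol of $\mathscr V$ can be assigned a term of $\mathscr W$ of the same arity so that the identities of $\mathscr V$ become identities of $\mathscr W$. Two varieties have the same interpretability type if each is interpretable in the other. The types form a lattice, ordered by interpretability. The join is concrete: rename symbols so that the signatures of $\mathscr V$ and $\mathscr W$ are disjoint, and let $\mathscr V\lor\mathscr W$ have the union of the signatures and the union of the identities. An algebra in $\mathscr V\lor\mathscr W$ is thus a set carrying a $\mathscr V$-structure and a $\mathscr W$-structure that need not be related. A property is called *join-prime* here if, whenever $\mathscr V\lor\mathscr W$ has it, at least one of $\mathscr V$, $\mathscr W$ has it.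

**Near-unanimity.** Let $\mathscr N_k$ be the variety with one $k$-ary operation $\nu$ and the identities $\nu(x,\dots,x,y,x,\dots,x)=x$, one for each position of $y$. So $\mathscr N_3=\mathscr M$. An example in any lattice is $\nu(x_1,\dots,x_k)=\bigvee_{i<j}(x_i\wedge x_j)$: if all inputs but one are $x$ and one is $y$, then since $k\ge3$ some pair gives $x$, and every other pair gives $x$ or $x\wedge y\le x$. For $k=3$ on the lattice $\{0,1\}$ this is the median operation.

**Simple varieties that cannot serve.** Suppose $\mathscr L$ has an algebra on $\{0,1\}$ all of whose operations are monotone; sets, semilattices and lattices are examples. Add the median, which is monotone, to get a member of $\mathscr L\lor\mathscr M$ whose terms are all monotone. If (6) held there, then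
$$1=p_1(1,0,0)\le p_1(1,1,0)=p_2(1,0,0)\le\cdots\le p_{n-1}(1,1,0)=0, \tag{8}$$
which is absurd. So $\mathscr L\lor\mathscr M$ is not $n$-permutable for any $n$. Taking $\mathscr L$ to be the variety of sets, $\mathscr M$ itself is not $n$-permutable for any $n\ge2$.

The conjecture comes with three known results.

- (i) For every locally finite non-3-permutable variety $\mathscr L$, the variety $\mathscr L\lor\mathscr M$ is non-3-permutable.
- (ii) For every non-2-permutable variety $\mathscr L$, the variety $\mathscr L\lor\mathscr M$ is non-2-permutable.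
- (iii) For every $n\ge5$ there is a finitely generated non-$n$-permutable variety whose join with $\mathscr M$ is $n$-permutable.

A variety is *locally finite* if its finitely generated algebras are finite. By (i), a locally finite example is hopeless for $n=3$. Here is what we prove.

**Theorem 1.** $\mathscr L_k$ is not locally finite and not 3-permutable, but $\mathscr L_k\lor\mathscr N_k$ is 3-permutable. In particular (for $k=3$) the conjecture holds with $\mathscr L=\mathscr L_3$.

**Theorem 2.** $\mathscr L_k$ is not even 4-permutable.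

**Corollary.** For $n\ge2$, there is a non-$n$-permutable variety whose join with $\mathscr M$ is $n$-permutable if and only if $n\ge3$. In particular 3- and 4-permutability are not join-prime.

The proofs of the two theorems do not use (i)–(iii). The Corollary uses (ii) and (iii).

## 3. Why two targets are too few

How would one try to design $\mathscr L$? The direct idea is to let $\nu$ produce $P_1$ and $P_2$ themselves. Put
$$P_1=\nu(t_1,\dots,t_k),\qquad P_2=\nu(t_1',\dots,t_k'),$$
and ask of $\mathscr L$ only what near-unanimity needs: $t_j(x,y,y,z)=x$ for all $j$ but one, $t'_j(x,y,y,z)=z$ for all $j$ but one, and $t_j(x,x,z,z)=t_j'(x,x,z,z)$ for all $j$. Then (7) holds in $\mathscr L\lor\mathscr N_k$.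

But $k\ge3$, so there is a $j$ that is exceptional for neither list, and for this $j$ the terms $t_j,t'_j$ satisfy (7). So $\mathscr L$ was 3-permutable from the start. Two targets, $x$ and $z$, leave out at most two positions, and a third position is good for both.

The remedy is to have as many targets as positions, so that every position is bad for some target. The targets become $c_1,\dots,c_k$; the entry in position $j$ for target $i$ is $s_{ij}$; and $s_{jj}$ does not exist. Since we still want $x$ and $z$ at the end, decoders $Q_1,Q_2$ recover them from the complete list of targets. All $k$ targets are needed: if the decoders did not depend on their last input, then $Q_j(s_{1k},\dots,s_{k-1,k},\,\cdot\,)$ for $j=1,2$, with any term in the last place, would satisfy (7) already in $\mathscr L$, because column $k$ would contain all the rows that matter. On $(x,y,y,z)$ it would decode $c_1,\dots,c_{k-1}$, and on $(x,x,z,z)$ all relevant inputs would equal $r_k(x,z)$.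

## 4. Near-unanimity fills the diagonal

**Proof that $\mathscr L_k\lor\mathscr N_k$ is 3-permutable.** The purpose of this step is to build, with $\nu$, terms $T_1,\dots,T_k$ that behave like a full column: $T_i$ gives $c_i$ on $(x,y,y,z)$, and on $(x,x,z,z)$ all $T_i$ agree.

Write $\vec x=(x_1,x_2,x_3,x_4)$, and for each $i\in K$ choose $\sigma(i)\ne i$ in $K$. Let $T_i(\vec x)$ be $\nu$ applied to the $k$ arguments whose $j$-th entry is $s_{ij}(\vec x)$ for $j\ne i$, and whose $i$-th entry is $s_{\sigma(i)i}(\vec x)$. For $k=3$, with $\sigma(1)=2$ and $\sigma(2)=\sigma(3)=1$, this reads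
$$T_1=m(s_{21},s_{12},s_{13}),\qquad T_2=m(s_{21},s_{12},s_{23}),\qquad T_3=m(s_{31},s_{32},s_{13}).$$

On $(x,y,y,z)$, every entry except possibly the $i$-th equals $c_i(x,y,z)$ by (1), so $T_i(x,y,y,z)=c_i(x,y,z)$. On $(x,x,z,z)$, the $j$-th entry is $r_j(x,z)$ for every $j$, including $j=i$, by (2). So $T_i(x,x,z,z)=\nu(r_1(x,z),\dots,r_k(x,z))$, which does not depend on $i$; call it $w$.

Put $P_j=Q_j(T_1,\dots,T_k)$ for $j=1,2$. By (3), $P_1(x,y,y,z)=x$ and $P_2(x,y,y,z)=z$. By (4), $P_1(x,x,z,z)=Q_1(w,\dots,w)=q(w)=Q_2(w,\dots,w)=P_2(x,x,z,z)$. This is (7). $\square$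

The remaining, larger task is to show that $\mathscr L_k$ alone is not 3-permutable. For that we need algebras in $\mathscr L_k$ in which we can compute.

## 5. Computing in $\mathscr L_k$: the algebra of reduced terms

**Definition (reduced terms).** For a set $X$ of variables let $N(X)$ be the set of *reduced* terms over $X$. Variables are reduced. A term $f(t_1,\dots,t_r)$ is reduced if and only if all $t_i$ are reduced and it is none of the following:

- $c_i(u,u,u)$; $\ r_j(u,u)$; $\ q(d(u))$;
- $s_{ij}(u_1,u_2,u_3,u_4)$ with $u_2=u_3$, or with $u_1=u_2$ and $u_3=u_4$;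
- $Q_j(u,\dots,u)$; $\ Q_j(c_1(x,y,z),\dots,c_k(x,y,z))$.

**Definition (operations on $N(X)$).** "Formal" means that the value is the term itself.

- $\hat d(u)=d(u)$.
- $\hat c_i(u,u,u)=d(u)$; otherwise $\hat c_i$ is formal. $\hat r_j(u,u)=d(u)$; otherwise $\hat r_j$ is formal.
- $\hat s_{ij}(u_1,\dots,u_4)=\hat c_i(u_1,u_2,u_4)$ if $u_2=u_3$; $=\hat r_j(u_1,u_3)$ if $u_1=u_2$ and $u_3=u_4$; otherwise formal. If both cases apply, all $u_i$ are equal and both values are $d(u_1)$.
- $\hat q(d(u))=u$; otherwise formal.
- Call a tuple $(u_1,\dots,u_k)$ *special with data $(x,y,z)$* if $u_l=\hat c_l(x,y,z)$ for all $l\in K$. On a special tuple, $\hat Q_1=x$ and $\hat Q_2=z$. On a non-special constant tuple $(u,\dots,u)$, $\hat Q_j=q(u)$. Otherwise $\hat Q_j$ is formal.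

For instance, with $k=3$ and $X=\{x,y\}$: $\hat s_{12}(x,y,y,x)=c_1(x,y,x)$ and $\hat s_{12}(x,x,y,y)=r_2(x,y)$, while $\hat s_{12}(x,y,x,y)$ is formal. Also $\hat Q_2(d(y),d(y),d(y))=y$, because this tuple is special with data $(y,y,y)$, and $\hat Q_1(x,x,x)=q(x)$.

**(F1)** *$\hat c_i(x,y,z)$ has head $c_i$ or $d$, the latter if and only if $x=y=z$. If $\hat c_i(x,y,z)=\hat c_l(x',y',z')$, then $(x,y,z)=(x',y',z')$, and if moreover $i\ne l$, then $x=y=z$.*

*Proof.* The first sentence is the definition. For the second, compare heads. If the common head is $d$, then $x=y=z$, $x'=y'=z'$ and $d(x)=d(x')$. If it is not $d$, it is both $c_i$ and $c_l$, so $i=l$, and the arguments agree. $\square$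

**Step 1: the operations are well defined.** By (F1), applied to one index, the data of a special tuple are unique. A constant tuple $(w,\dots,w)$ is special if and only if $w=d(v)$ for some $v$, and then the data are $(v,v,v)$: if $\hat c_1(x,y,z)=w=\hat c_2(x,y,z)$, then $x=y=z$ by (F1), so $w=d(x)$; the converse is clear. Hence the value $q(u)$ of $\hat Q_j$ on a non-special constant tuple is reduced. The formal values of $\hat Q_j$ are reduced as well, because a tuple $(c_1(x,y,z),\dots,c_k(x,y,z))$ of reduced terms is special. The other values are reduced by inspection.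

**Step 2: $N(X)\in\mathscr L_k$.** Identities (1), (2), (3), (5) hold directly by definition. For (4): if $w=d(v)$, then $\hat Q_1(w,\dots,w)=\hat Q_2(w,\dots,w)=v=\hat q(w)$; otherwise all three equal $q(w)$. So always
$$\hat Q_1(w,\dots,w)=\hat Q_2(w,\dots,w)=\hat q(w). \tag{9}$$

**Step 3: $\mathscr L_k$ is not locally finite.** In $N(\{x\})$ the elements $x,\,d(x),\,d(d(x)),\dots$ are distinct, and all lie in the subalgebra generated by $x$.

Call $d,c_i,r_j,s_{ij}$ *constructors*. The value of a constructor operation always has a constructor as its head. In particular it is never a variable. The next fact describes all ways in which a constructor can produce a value of $\hat c_i$.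

**(F2)** *Let $f$ be a constructor with $\hat f(\vec u)=\hat c_i(x,y,z)$. Then:*

- *$f=d$: $\vec u=(x)$ and $x=y=z$;*
- *$f=c_j$: $\vec u=(x,y,z)$, and $j=i$ or $x=y=z$;*
- *$f=r_j$: $\vec u=(x,x)$ and $x=y=z$;*
- *$f=s_{jm}$: $\vec u=(x,y,y,z)$, and $j=i$ or $x=y=z$.*

*In all cases each of $x,y,z$ occurs among the entries of $\vec u$, and no other elements occur.*

*Proof.* If $f=d$, the value has head $d$, so $x=y=z$ by (F1), and $d(u_1)=d(x)$. If $f=c_j$, this is (F1). If $f=r_j$, the value has head $r_j$ unless $u_1=u_2$. Since $\hat c_i(x,y,z)$ has head $c_i$ or $d$, we get $u_1=u_2$ and $d(u_1)=\hat c_i(x,y,z)$, so $x=y=z=u_1$. Let $f=s_{jm}$. If $u_2\ne u_3$, then the value either has head $s_{jm}$, or it is $\hat r_m(u_1,u_3)$ with $u_1=u_2\neq u_3$ and so has head $r_m$; neither is $c_i$ or $d$. So $u_2=u_3$ and $\hat c_j(u_1,u_2,u_4)=\hat c_i(x,y,z)$, and (F1) gives the claim. $\square$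

We write $|t|$ for the number of symbol occurrences in a term $t$.

## 6. A path, and the common neighbor that must not exist

Let $A=N(\{a_0,a_1,a_2\})$ and $B=N(\{b_1,b_2,b_3\})$. There are no constants, so every term contains a variable, and $A$, $B$ are disjoint. Let $E\le A\times B$ be the subalgebra generated by the pairs
$$(a_0,b_1),\ (a_1,b_1),\ (a_1,b_2),\ (a_2,b_2),\ (a_2,b_3), \tag{10}$$
called the *generators*. For $(a,b)\in E$ write $a\sim b$ and $b\sim a$, and say that $a$ and $b$ are *adjacent*. So $E$ is a bipartite graph containing the path $a_0-b_1-a_1-b_2-a_2-b_3$. It is closed under the operations: if $u_p\sim v_p$ for all $p$, with all $u_p$ on one side, then $\hat f(\vec u)\sim\hat f(\vec v)$.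

**Step 4: what 3-permutability would imply.** In the algebra $E\in\mathscr L_k$ let $\alpha$ be equality of first coordinates and $\beta$ equality of second coordinates; both are congruences. Then
$$(a_0,b_1)\mathrel\beta(a_1,b_1)\mathrel\alpha(a_1,b_2)\mathrel\beta(a_2,b_2).$$
If $\mathscr L_k$ were 3-permutable, there would be $f,f'\in E$ with $(a_0,b_1)\mathrel\alpha f\mathrel\beta f'\mathrel\alpha(a_2,b_2)$. Then $f=(a_0,b)$ and $f'=(a_2,b)$ for some $b$, that is, $a_0\sim b\sim a_2$. So it suffices to show:

*the elements $a_0$ and $a_2$ have no common neighbor.* $\quad(11)$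

The path also explains the patterns in (7): along the first four generators the left coordinates read $(a_0,a_1,a_1,a_2)$, of form $(x,y,y,z)$, and the right ones read $(b_1,b_1,b_2,b_2)$, of form $(x,x,z,z)$.

**Listing the neighbors of $a_0$ does not work.** One would like to say that the only neighbor of $a_0$ is $b_1$, because operations produce complicated terms rather than variables. That is false, since the decoders undo complexity on one side only. Apply $s_{lj}$ ($j\ne l$) to the first four generators: on the left we get $\hat s_{lj}(a_0,a_1,a_1,a_2)=c_l(a_0,a_1,a_2)$, on the right $\hat s_{lj}(b_1,b_1,b_2,b_2)=r_j(b_1,b_2)$. Hence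
$$c_l(a_0,a_1,a_2)\sim r_j(b_1,b_2)\qquad\text{whenever } j\ne l. \tag{12}$$
Choose $j(l)\ne l$ for each $l$. No constant choice is possible, so the tuple $\vec v=(r_{j(1)}(b_1,b_2),\dots,r_{j(k)}(b_1,b_2))$ is not constant, and it is not special because of its heads. Applying $Q_1$ and $Q_2$ we get
$$a_0\sim Q_1(\vec v),\qquad a_2\sim Q_2(\vec v).$$
So $a_0$ has neighbors with large terms. If one single element $v$ were adjacent to $c_l(a_0,a_1,a_2)$ for all $l$, then by (9) the element $\hat q(v)$ would be a common neighbor of $a_0$ and $a_2$. In (12) the element $r_j(b_1,b_2)$ misses this only at $l=j$, the empty diagonal place.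

The way past this point is not to list neighbors but to shrink them: from any neighbor $h$ of a variable we compute a decoder-free element $\pi(h)$, **depending on $h$ alone**, that is still adjacent to that variable. If $b$ is a common neighbor of $a_0$ and $a_2$, then so is $\pi(b)$, and decoder-free neighbors can be listed.

## 7. How adjacent pairs arise

**Definition (plain, Q-element).** An element of $A\cup B$ is a *Q-element* if its head is $q$, $Q_1$ or $Q_2$. Otherwise it is *plain*: a variable, or a term with a constructor as head. (Q's may occur deeper inside a plain element.)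

Let $E_{-1}=\emptyset$, let $E_0$ be the set of generators (10), and let $E_{n+1}$ consist of $E_n$ and all results of basic operations applied to pairs from $E_n$. Then $E=\bigcup_n E_n$.

The next lemma says that decoding on both sides at once never creates a new pair.

**Lemma 1.** If $(\hat c_i(x,y,z),\hat c_i(x',y',z'))\in E_n$, then $(x,x'),(y,y'),(z,z')\in E_{n-1}$.

*Proof.* Induction on $n$. For $n=0$ the hypothesis fails, since $\hat c_i(x,y,z)$ is not a variable. Let $n\ge1$. If the pair is in $E_{n-1}$, induction gives the three pairs in $E_{n-2}\subseteq E_{n-1}$. Otherwise the pair is the result of an operation $f$ applied to pairs of $E_{n-1}$.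

Suppose $f$ is a constructor, with argument tuples $\vec u$ on the left and $\vec v$ on the right. By (F2) on both sides, the shape of $\vec u$ in terms of $x,y,z$ and that of $\vec v$ in terms of $x',y',z'$ are the same: $(x),(x')$ for $d$; $(x,y,z),(x',y',z')$ for $c_j$; $(x,x),(x',x')$ for $r_j$; $(x,y,y,z),(x',y',y',z')$ for $s_{jm}$. For $d$ and $r_j$ moreover $x=y=z$ and $x'=y'=z'$. So each of $(x,x'),(y,y'),(z,z')$ is one of the argument pairs, which lie in $E_{n-1}$.

Suppose $f\in\{q,Q_1,Q_2\}$. By (9) we may replace $q$ by $Q_1$ on constant tuples, so $f=Q_j$. On a non-special tuple $\hat Q_j$ has head $q$ or $Q_j$. Our results have head $c_i$ or $d$, so both argument tuples are special, with data $(u,v,w)$ and $(u',v',w')$, say. The argument pairs $(\hat c_l(u,v,w),\hat c_l(u',v',w'))$ lie in $E_{n-1}$, so by induction $(u,u'),(w,w')\in E_{n-2}$. The result is one of these two pairs, so it lies in $E_{n-2}$. This contradicts the assumption that it is not in $E_{n-1}$. $\square$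

**Lemma 2.** If $g\sim h$, then at least one of the following holds.

- **(P)** $g,h$ are plain, and either $\{g,h\}$ is a generator, or $g=\hat f(\vec u)$ and $h=\hat f(\vec v)$ for a constructor $f$ with $u_p\sim v_p$ for all $p$.
- **(N)** $g=\hat Q_j(\vec u)$ and $h=\hat Q_j(\vec v)$ with $\vec u,\vec v$ both non-special and $u_l\sim v_l$ for all $l$.
- **(D$_h$)** $h=\hat Q_j(\vec v)$ with $\vec v$ non-special, and there are $x,y,z$ with $\hat c_l(x,y,z)\sim v_l$ for all $l\in K$, and $g=x$ if $j=1$, $g=z$ if $j=2$.
- **(D$_g$)** The same with $g,h$ interchanged.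

Consequently, two adjacent plain elements satisfy (P); and if $g$ is plain and $h$ is a Q-element, then (D$_h$) holds.

*Proof.* Take the least $n$ with the pair in $E_n$. If $n=0$, or if the last operation is a constructor, then (P) holds. Otherwise the last operation is some $Q_j$ (replace $q$ by $Q_1$ on a constant tuple, by (9)), applied to pairs of $E_{n-1}$. If both argument tuples were special, Lemma 1 would put the resulting pair into $E_{n-2}$, against the choice of $n$. If neither is special, (N) holds. If exactly one is special, the other element is $\hat Q_j$ of a non-special tuple, and this is (D$_h$) or (D$_g$).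

In (N) both $g$ and $h$ are Q-elements; in (D$_h$) the element $h$ is one; in (D$_g$) the element $g$ is one. This gives the last two claims. $\square$

A consequence that we shall use repeatedly:

*A plain element adjacent to a variable is joined to it by a generator.* $\quad(\ast)$

Indeed both are plain, so (P) holds, and values of constructors are not variables.

## 8. Position readers, and where the empty diagonal enters

In (D$_h$) we know that $v_l$ is adjacent to $\hat c_l(x,y,z)$, and we want a neighbor of $x$ or $z$. So we need functions that extract from a neighbor of $\hat c_l(x,y,z)$ a neighbor of $x$, or of $z$.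

**Definition ($\lambda_l,\rho_l,\kappa$).** For $l\in K$ define maps on plain elements: they fix variables, send $d(u)$ to $u$, and otherwise select an argument according to the table.

| | $c_l(u,v,w)$ | $c_i(u,v,w)$, $i\ne l$ | $r_j(u,v)$, $j\ne l$ | $r_l(u,v)$ | $s_{lj}(\vec u)$ | $s_{ij}(\vec u)$, $i,j\ne l$ | $s_{il}(\vec u)$ |
|---|---|---|---|---|---|---|---|
| $\lambda_l$ | $u$ | $v$ | $u$ | $u$ | $u_1$ | $u_2$ | $u_2$ |
| $\rho_l$ | $w$ | $v$ | $v$ | $u$ | $u_4$ | $u_3$ | $u_2$ |
| $\kappa$ | $v$ | $v$ | $u$ | $u$ | $u_2$ | $u_2$ | $u_2$ |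

Much of this table is forced. If $\rho_l$ is to read $z$ from $c_l(x,y,z)=s_{lj}(x,y,y,z)$, it must read position 4 of $s_{lj}$. Then from $r_j(x,z)=s_{lj}(x,x,z,z)$ it must read $z$, for every $j\ne l$. But about $r_l$ nothing is forced, *because there is no $s_{ll}$*. We use this freedom: $\rho_l$ reads the first argument of $r_l$. Without it, all $\rho_l$ would read the second argument of $r_j(u,v)$, and part (b) below would fail at $r_j(u,v)$, where $\kappa$ reads the first.

**Lemma 3.** Let $\theta\in\{\lambda_l,\rho_l,\kappa\}$.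

(0) If $g\sim h$ are plain, then $\theta(g)\sim\theta(h)$.

(a) $\lambda_l(\hat c_l(x,y,z))=x$ and $\rho_l(\hat c_l(x,y,z))=z$.

(b) For each plain $g$ there are $l,l'\in K$ with $\lambda_l(g)=\kappa(g)=\rho_{l'}(g)$.

(c) $|\theta(g)|\le|g|$.

(d) If $g$ is plain and $g\sim\hat c_l(x,y,z)$ for all $l\in K$, then $x\sim\kappa(g)$ and $z\sim\kappa(g)$.

*Proof.* (0) The claim is that for each constructor $f$, $\theta(\hat f(\vec u))$ is the entry of $\vec u$ in the position given by the table, also when $\hat f(\vec u)$ is not formal. For $\hat c_i(u,u,u)=\hat r_j(u,u)=d(u)$ this is clear, since $\theta(d(u))=u$ and all entries are $u$.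

Consider $\hat s_{ij}(\vec u)$ with $u_2=u_3$; the value is $\hat c_i(u_1,u_2,u_4)$. By what was just said about $\hat c_i$, the map $\lambda_l$ gives $u_1$ if $i=l$ and $u_2$ if $i\ne l$. The map $\rho_l$ gives $u_4$ if $i=l$ and $u_2=u_3$ if $i\ne l$. The map $\kappa$ gives $u_2$. This agrees with the last three columns.

Consider $\hat s_{ij}(\vec u)$ with $u_1=u_2$ and $u_3=u_4$; the value is $\hat r_j(u_1,u_3)$. The maps $\lambda_l$ and $\kappa$ give $u_1=u_2$, as in the table. The map $\rho_l$ gives $u_3=u_4$ if $j\ne l$, which matches $u_4$ in the column $s_{lj}$ (where $j\ne l$ automatically) and $u_3$ in the column $i,j\ne l$. If $j=l$, it gives $u_1=u_2$, which matches the column $s_{il}$.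

Now let $g\sim h$ be plain. By Lemma 2, (P) holds. If $\{g,h\}$ is a generator, $\theta$ fixes both. Otherwise $g=\hat f(\vec u)$, $h=\hat f(\vec v)$ with $u_p\sim v_p$ for all $p$, and $\theta$ reads the same position on both sides.

(a) If $x,y,z$ are not all equal, read the first column; if they are, $\hat c_l(x,y,z)=d(x)$.

(b) For $s_{ij}$ take any $l\ne i$ and $l'=j$: all three maps give $u_2$. For $c_i$ take $l=l'\ne i$: all give $v$. For $r_j$ take $l$ arbitrary and $l'=j$: all give $u$. For variables and $d(u)$ any $l,l'$ will do.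

(c) Arguments are smaller than the term. (So the inequality is strict unless $g$ is a variable.)

(d) Take $l$ with $\lambda_l(g)=\kappa(g)$, from (b). By (a) and (0), $x=\lambda_l(\hat c_l(x,y,z))\sim\lambda_l(g)=\kappa(g)$. Take $l'$ with $\rho_{l'}(g)=\kappa(g)$; then $z=\rho_{l'}(\hat c_{l'}(x,y,z))\sim\rho_{l'}(g)=\kappa(g)$. $\square$

## 9. Shrinking to plain elements, and the end of Theorem 1

**Definition ($g^\downarrow$ and $\pi$).** Define $\pi$ recursively on $|g|$. If $g$ is plain, $\pi(g)=g$. For a Q-element put
$$q(v)^{\downarrow}=\kappa(\pi(v)),\qquad Q_1(\vec v)^{\downarrow}=\lambda_1(\pi(v_1)),\qquad Q_2(\vec v)^{\downarrow}=\rho_1(\pi(v_1)),\qquad \pi(g)=\pi(g^{\downarrow}).$$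

Inductively, $\pi(g)$ is plain, lies on the same side as $g$, and satisfies $|\pi(g)|\le|g|$. For a Q-element $g$ with relevant argument $v$ (or $v_1$), Lemma 3(c) gives $|g^\downarrow|\le|\pi(v)|\le|v|<|g|$, so the recursion is well founded and the three claims pass from $g^\downarrow$ to $g$. Note that $g^\downarrow$ itself may again be a Q-element.

In the example after (12): $Q_1(\vec v)^\downarrow=\lambda_1(r_{j(1)}(b_1,b_2))=b_1$, which is adjacent to $a_0$; and $Q_2(\vec v)^\downarrow=\rho_1(r_{j(1)}(b_1,b_2))=b_2$, since $j(1)\ne1$, which is adjacent to $a_2$.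

**Lemma 4.** (i) If (D$_h$) holds for $g\sim h$, then $g\sim h^\downarrow$. (ii) If $g$ is plain and $g\sim h$, then $g\sim\pi(h)$.

*Proof.* Simultaneous induction on $|h|$.

(i) Let $h=\hat Q_j(\vec v)$ and $x,y,z$ be as in (D$_h$). Since $\vec v$ is non-special, either $h=q(v)$ and all $v_l=v$, or $h=Q_j(\vec v)$ is formal. In both cases $|v_l|<|h|$. The elements $\hat c_l(x,y,z)$ are plain and adjacent to $v_l$, so by (ii) for $v_l$ we have $\hat c_l(x,y,z)\sim\pi(v_l)$ for all $l$.

If $h=q(v)$, the single plain element $\pi(v)$ is adjacent to all $\hat c_l(x,y,z)$, and Lemma 3(d) gives $x,z\sim\kappa(\pi(v))=h^\downarrow$. Since $g\in\{x,z\}$, we are done. If $h=Q_1(\vec v)$, then by Lemma 3(a),(0), $g=x=\lambda_1(\hat c_1(x,y,z))\sim\lambda_1(\pi(v_1))=h^\downarrow$. If $h=Q_2(\vec v)$, then likewise $g=z=\rho_1(\hat c_1(x,y,z))\sim\rho_1(\pi(v_1))=h^\downarrow$.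

(ii) If $h$ is plain, $\pi(h)=h$. Otherwise (D$_h$) holds by Lemma 2, so $g\sim h^\downarrow$ by (i). Since $|h^\downarrow|<|h|$, induction gives $g\sim\pi(h^\downarrow)=\pi(h)$. $\square$

**Proof of Theorem 1.** It remains to prove (11). Suppose $a_0\sim b\sim a_2$ with $b\in B$. The variables $a_0,a_2$ are plain, so by Lemma 4(ii), $a_0\sim\pi(b)\sim a_2$, and $\pi(b)\in B$ is plain. By $(\ast)$ both adjacencies come from generators. From the list (10), $a_0\sim\pi(b)$ gives $\pi(b)=b_1$, while $\pi(b)\sim a_2$ gives $\pi(b)\in\{b_2,b_3\}$. This is a contradiction. So (11) holds, and by Step 4, $\mathscr L_k$ is not 3-permutable. Together with Section 4 and Step 3 this proves Theorem 1, and with $k=3$ the conjecture. $\blacksquare$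

## 10. Two unknown vertices: $\mathscr L_k$ is not 4-permutable

**Step 5: what 4-permutability would imply.** In $E$ we have
$$(a_0,b_1)\mathrel\beta(a_1,b_1)\mathrel\alpha(a_1,b_2)\mathrel\beta(a_2,b_2)\mathrel\alpha(a_2,b_3).$$
If $\mathscr L_k$ were 4-permutable, there would be $f_1,f_2,f_3\in E$ with $(a_0,b_1)\mathrel\alpha f_1\mathrel\beta f_2\mathrel\alpha f_3\mathrel\beta(a_2,b_3)$. Then $f_1=(a_0,b)$, $f_2=(a,b)$, $f_3=(a,b_3)$ for some $a,b$; that is,
$$a_0\sim b\sim a\sim b_3. \tag{13}$$

**Applying $\pi$ to both vertices does not work.** Lemma 4(ii) gives $a_0\sim\pi(b)$ and $\pi(a)\sim b_3$. If also $\pi(b)\sim\pi(a)$, we could finish as before. But $w\sim u$ does not imply $\pi(w)\sim\pi(u)$. Take $u_0=c_1(b_1,b_3,b_1)$, $w_2=c_1(a_1,a_2,a_0)$, and $w_l=c_1(a_0,a_2,a_0)$ for all $l\neq2$. Then $w_l\sim u_0$ for all $l$, because $a_0\sim b_1$, $a_1\sim b_1$ and $a_2\sim b_3$. The tuple $(w_1,\dots,w_k)$ is not constant, and it is not special because $w_2$ has head $c_1$. The tuple $(u_0,\dots,u_0)$ is not special because $u_0$ does not have head $d$. So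 $w=Q_1(w_1,\dots,w_k)\sim q(u_0)=u$. Here $\pi(w)=\lambda_1(w_1)=a_0$ and $\pi(u)=\kappa(u_0)=b_3$, and $a_0\not\sim b_3$ by $(\ast)$. The two sides were read by different readers.

In this example $b_1=\lambda_1(u_0)$ is a plain neighbor of $\pi(w)=a_0$. So we should allow the replacement of $u$ to depend on $w$, while keeping a prescribed set $Y$ of plain neighbors. That is Lemma 6. It needs one more fact about a single element adjacent to all $\hat c_l(x,y,z)$: Lemma 3(d) controls only $\kappa$ of it, and we shall have to apply other readers.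

**Lemma 5.** If $g$ is plain and $g\sim\hat c_l(x,y,z)$ for all $l\in K$, then $x=y=z$, or $g=d(e)$ with $x,y,z\sim e$.

*Proof.* For each $l$, both elements are plain and $\hat c_l(x,y,z)$ is not a variable, so by (P) there is a constructor $f$, depending on $l$, with $\hat c_l(x,y,z)=\hat f(\vec u)$, $g=\hat f(\vec v)$ and $u_p\sim v_p$ for all $p$. In particular $g$ is not a variable. We distinguish cases by the head of $g$, choosing $l$ each time.

- Head $c_j$. Then $f=c_j$ or $f=s_{jm}$ for some $m$, because no other constructor operation has values with head $c_j$. Take $l\ne j$. Then (F2) gives $x=y=z$.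
- Head $r_j$. Then $f=r_j$ or $f=s_{ij}$ with $i\neq j$. Take $l=j$. If $f=r_j$, (F2) gives $x=y=z$. If $f=s_{ij}$, (F2) gives $i=l$ or $x=y=z$, and $i\ne j=l$.
- Head $s_{ij}$. Then $f=s_{ij}$. Take $l\ne i$; (F2) gives $x=y=z$.
- Head $d$, so $g=d(e)=\hat c_1(e,e,e)$. Take any $l$. By (F2) applied to $g=\hat f(\vec v)$, all $v_p=e$. By (F2) applied to $\hat c_l(x,y,z)=\hat f(\vec u)$, each of $x,y,z$ is some $u_p$. So $x,y,z\sim e$. $\square$

**Lemma 6.** Let $w\sim u$, and let $Y$ be a set of plain elements adjacent to $u$. Then there is a plain $u^*$ with $|u^*|\le|u|$, adjacent to $\pi(w)$ and to all elements of $Y$.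

*Proof.* Induction on $|w|+|u|$, for all $Y$ simultaneously.

**One of the two is plain.** If $w$ is plain, take $u^*=\pi(u)$. It is adjacent to $w=\pi(w)$ and to all of $Y$ by Lemma 4(ii), and $|\pi(u)|\le|u|$. If $u$ is plain, take $u^*=u$; Lemma 4(ii), with the plain element $u$, gives $u\sim\pi(w)$.

**Both are Q-elements.** By Lemma 2, (D$_u$) holds for every pair $\eta\sim u$ with $\eta\in Y$, and for the pair $w\sim u$ one of (D$_u$), (D$_w$), (N) holds.

**Subcase (D$_u$) for $w\sim u$.** By Lemma 4(i), $w\sim u^\downarrow$, and $\eta\sim u^\downarrow$ for all $\eta\in Y$. Since $|u^\downarrow|<|u|$, apply induction to $(w,u^\downarrow,Y)$. The resulting $u^*$ has $|u^*|\le|u^\downarrow|<|u|$.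

**Subcase (D$_w$).** By Lemma 4(i), $u\sim w^\downarrow$. Since $|w^\downarrow|<|w|$, apply induction to $(w^\downarrow,u,Y)$. The resulting $u^*$ is adjacent to $\pi(w^\downarrow)=\pi(w)$.

**Subcase (N): notation.** Let $w=\hat Q_j(\vec w)$ and $u=\hat Q_j(\vec u)$ with both tuples non-special and $w_l\sim u_l$ for all $l$. Put $\theta_l=\lambda_l$ if $j=1$ and $\theta_l=\rho_l$ if $j=2$. For $\eta\in Y$ let $(x_\eta,y_\eta,z_\eta)$ be a triple as in (D$_u$) for $\eta\sim u$, and put $C_l(\eta)=\hat c_l(x_\eta,y_\eta,z_\eta)$. Each of $w,u$ is either formal, $Q_j(\cdots)$, or of the form $q(\cdot)$ with a constant argument tuple.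

If $u=Q_j(\vec u)$ is formal, then its index and argument tuple can be read off from $u$, so (D$_u$) for $\eta$ uses the same $j$ and the same $\vec u$. Hence $C_l(\eta)\sim u_l$, and $\eta=x_\eta$ or $z_\eta$ according to $j$, that is, $\eta=\theta_l(C_l(\eta))$ for all $l$ by Lemma 3(a). If $u=q(u_0)$, the tuple is $(u_0,\dots,u_0)$, so again $C_l(\eta)\sim u_l=u_0$ for all $l$; but the index used for $\eta$ may be 1 or 2, so we know only $\eta\in\{x_\eta,z_\eta\}$.

**Case 1: $u=Q_j(\vec u)$ is formal.** First choose $l$ with $\theta_l(\pi(w_l))=w^\downarrow$. If $w=Q_j(\vec w)$ is formal, take $l=1$; this is the definition of $w^\downarrow$. If $w=q(w_0)$, so that all $w_l=w_0$, Lemma 3(b) applied to $\pi(w_0)$ gives an $l$ with $\theta_l(\pi(w_0))=\kappa(\pi(w_0))=w^\downarrow$.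

Apply induction to $(w_l,u_l,\{C_l(\eta):\eta\in Y\})$: we have $w_l\sim u_l$, the $C_l(\eta)$ are plain and adjacent to $u_l$, and the sizes are smaller. We get a plain $u'$ with $|u'|\le|u_l|$, adjacent to $\pi(w_l)$ and to all $C_l(\eta)$. By Lemma 3(0), $\theta_l(u')\sim\theta_l(\pi(w_l))=w^\downarrow$ and $\theta_l(u')\sim\theta_l(C_l(\eta))=\eta$ for all $\eta\in Y$. Also $|\theta_l(u')|\le|u'|\le|u_l|<|u|$ and $|w^\downarrow|<|w|$. So induction applies to $(w^\downarrow,\theta_l(u'),Y)$ and gives a plain $u^*$ with $|u^*|\le|\theta_l(u')|<|u|$, adjacent to $\pi(w^\downarrow)=\pi(w)$ and to all of $Y$.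

**Case 2: $u=q(u_0)$.** Apply induction to $(w_1,u_0,\{C_l(\eta):l\in K,\ \eta\in Y\})$: we have $w_1\sim u_0$ and $C_l(\eta)\sim u_0$ for all $l$ and $\eta$. We get a plain $u'$ with $|u'|\le|u_0|$, adjacent to $\pi(w_1)$ and to all $C_l(\eta)$. We now find $u''$ adjacent to $w^\downarrow$ and to all of $Y$, with $|u''|\le|u'|$.

If $w=q(w_0)$, so $w_1=w_0$, put $u''=\kappa(u')$. By Lemma 3(0), $u''\sim\kappa(\pi(w_0))=w^\downarrow$. For $\eta\in Y$, $u'$ is adjacent to $C_l(\eta)$ for all $l$, so Lemma 3(d) gives $x_\eta,z_\eta\sim\kappa(u')=u''$, and $\eta$ is one of $x_\eta,z_\eta$.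

If $w=Q_j(\vec w)$ is formal, put $u''=\theta_1(u')$. By Lemma 3(0), $u''\sim\theta_1(\pi(w_1))=w^\downarrow$. For $\eta\in Y$ apply Lemma 5 to $u'$. Either $x_\eta=y_\eta=z_\eta=\eta$, and then $\eta=\theta_1(C_1(\eta))\sim\theta_1(u')=u''$; or $u'=d(e)$ with $x_\eta,z_\eta\sim e$, and $e=\theta_1(d(e))=u''$, so again $\eta\sim u''$.

In both situations $|u''|\le|u'|\le|u_0|<|u|$ and $|w^\downarrow|<|w|$. Induction for $(w^\downarrow,u'',Y)$ gives a plain $u^*$ with $|u^*|\le|u''|<|u|$, adjacent to $\pi(w^\downarrow)=\pi(w)$ and to all of $Y$. $\square$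

**Proof of Theorem 2.** Suppose $\mathscr L_k$ is 4-permutable. By Step 5 there are $a\in A$ and $b\in B$ as in (13). Apply Lemma 6 with $w=b$, $u=a$, $Y=\{b_3\}$: there is a plain $u^*\in A$ with $u^*\sim\pi(b)$ and $u^*\sim b_3$. By Lemma 4(ii), $a_0\sim\pi(b)$. By $(\ast)$ and the list (10), $u^*\sim b_3$ gives $u^*=a_2$, and $a_0\sim\pi(b)$ gives $\pi(b)=b_1$. So $a_2\sim b_1$. By $(\ast)$ this pair would have to be a generator, and it is not. $\blacksquare$

## 11. Majority and $n$-permutability for all $n$

**Proof of the Corollary.** For $n=2$, result (ii) says that there is no such variety. For $n=3$ and $n=4$ take $\mathscr L_3$. It is not 4-permutable by Theorem 2, hence not 3-permutable, since 3-permutability implies 4-permutability (Section 2). By Theorem 1, $\mathscr L_3\lor\mathscr M$ is 3-permutable, hence 4-permutable. For $n\ge5$ use (iii).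

For the last claim, let $n\in\{3,4\}$. The join $\mathscr L_3\lor\mathscr M$ is $n$-permutable, $\mathscr L_3$ is not, and $\mathscr M$ is not either: the median on $\{0,1\}$ is a monotone majority operation, and Hagemann–Mitschke terms would give the chain (8). So $n$-permutability is not join-prime. $\blacksquare$
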